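
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}{Lemma}
\newtheorem{proposition}{Proposition}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}

\title{Polynomial coordinates for the elliptic\\ Calogero--Moser operator}


\begin{abstract}
Let $x_1,\dots,x_n$ be defined by the linear system
$\sum_{j=1}^n\wp^{(j-1)}(y_i)\,x_j=1$, $i=1,\dots,n$. We prove that in these variables, and after
conjugation by $J^\beta$ with $J=\det(\partial x_i/\partial y_j)$, the elliptic
Calogero--Moser operator of $n+1$ particles in relative coordinates $y_1,\dots,y_n$ has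
polynomial coefficients, for every $n\ge1$, every coupling parameter $\beta$ and every
nondegenerate $\wp$. The proof gives the
operator explicitly, through a two-variable generating function. We also find the exact degrees of the
coefficients, write the operator as a $\beta$-independent quadratic element of
$U(\mathfrak{gl}_{n+1})$, and, for $n\ge2$, determine all gauge factors that lead to polynomial
coefficients.
\end{abstract}

\section{The problem and the results}

\subsection{The operator}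

Let $\wp$ be the Weierstrass function with invariants $g_2,g_3$, where
$g_2^3-27g_3^2\ne0$; this condition says that $\wp$ is the $\wp$-function of a lattice
$\Lambda\subset\mathbb C$. The elliptic Calogero--Moser Hamiltonian describes $n+1$ particles
$q_1,\dots,q_{n+1}$ with pair interaction $\wp(q_k-q_l)$. Separate the center of mass
$Y=\sum_kq_k$ and use the relative coordinates $y_i=q_i-\frac{Y}{n+1}$, $i=1,\dots,n$. What
remains is the operator
\begin{equation}\label{eq:H}
\mathcal H_n=-\frac n{n+1}\sum_{i=1}^n\frac{\partial^2}{\partial y_i^2}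
+\frac1{n+1}\sum_{i\ne j}^n\frac{\partial^2}{\partial y_i\partial y_j}
+\beta(\beta-1)\sum_{i\ne j}^{n+1}\wp(y_i-y_j),\qquad y_{n+1}=-\sum_{i=1}^ny_i ,
\end{equation}
with a parameter $\beta\in\mathbb C$. Sums over $i\ne j$ run over ordered pairs.

A \emph{polynomial form} of $\mathcal H_n$ consists of a change of variables
$(y_1,\dots,y_n)\mapsto(x_1,\dots,x_n)$ and a gauge transformation
$\mathcal H_n\mapsto h^{-1}\mathcal H_nh$, with $h=h(y_1,\dots,y_n)$ a nonvanishing function, that
together turn $\mathcal H_n$ into a linear differential operator whose coefficients are polynomials in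
$x_1,\dots,x_n$. The coefficients may depend on $\beta,g_2,g_3$. For $n=2$ the variables
\[
u=\frac{\wp'(y_1)-\wp'(y_2)}{\wp(y_1)\wp'(y_2)-\wp(y_2)\wp'(y_1)},\qquad
v=\frac{\wp(y_1)-\wp(y_2)}{\wp(y_1)\wp'(y_2)-\wp(y_2)\wp'(y_1)}
\]
are known to give a polynomial form, with a suitable gauge factor \cite{S}. It was conjectured in \cite{S} that the
analog for arbitrary $n$ is given by the linear system
\begin{equation}\label{eq:system}
M\mathbf x=(1,\dots,1)^t,\qquad M=\bigl(\wp^{(j-1)}(y_i)\bigr)_{i,j=1}^n ,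
\end{equation}
where $i$ is the row index and $j$ the column index. For $n=2$, Cramer's rule gives
$(x_1,x_2)=(-u,v)$. We prove this conjecture (Theorem~\ref{thm:main}(c)).

\subsection{What the linear system means}

Put $e_0=1$ and $e_j=\wp^{(j-1)}$ for $j\ge1$. The pole orders of $e_0,e_1,e_2,\dots$ at $0$ are
$0,2,3,\dots$, and no elliptic function has a single simple pole. Hence $\{e_a\}_{a\ge0}$ is a basis
of the elliptic functions with poles only in $\Lambda$, and $e_0,\dots,e_n$ is a basis of those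
with pole order at most $n+1$.

Let $\det M\ne0$. Then the $y_i$ are not in $\Lambda$ and are pairwise incongruent mod $\Lambda$. The
$i$-th equation of \eqref{eq:system} says that the elliptic function $f=\sum_jx_je_j-1$
vanishes at $y_i$. Its poles lie in $\Lambda$ and have order at most $n+1$, and order at least $n$ because of
these zeros. Let us count the point $0$ as a zero if the order is $n$. Then $f$ has exactly one further
zero mod $\Lambda$. By Abel's theorem the zeros of an elliptic function minus its poles sum to an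
element of $\Lambda$, so the further zero is $-\sum y_i=y_{n+1}$ mod $\Lambda$. The system therefore treats all
$n+1$ particles alike: up to normalization, \emph{$x_1,\dots,x_n$ are the coefficients of the elliptic
function whose zeros are the $n+1$ particles}. Permuting the particles or translating them by lattice vectors with total
zero does not change $x$, and these motions are also symmetries of $\mathcal H_n$.

The normalization of the constant term to $-1$ is a choice, and the proof becomes simple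
once it is undone. Let
\[
V=\Bigl\{q\in\mathbb C^{n+1}:\sum_kq_k=0\Bigr\},\qquad q_i=y_i\ (i\le n),\quad q_{n+1}=-\sum_{i\le n}y_i ,
\]
and let $\sigma,\zeta$ be the Weierstrass functions, $\sigma'/\sigma=\zeta$, $\zeta'=-\wp$. Recall
that $\sigma$ is odd and entire with simple zeros exactly on $\Lambda$ and $\sigma'(0)=1$, and that
for $\lambda\in\Lambda$
\begin{equation}\label{eq:quasi}
\sigma(u+\lambda)=\pm e^{\eta(\lambda)(u+\lambda/2)}\sigma(u),\qquad \eta:\Lambda\to\mathbb C\ \text{additive},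
\end{equation}
with a sign depending on $\lambda$ only. For $q\in V$ the function
\begin{equation}\label{eq:Phi}
\Phi(z)=\Phi(z;q)=\frac{\prod_{k=1}^{n+1}\sigma(z-q_k)}{\sigma(z)^{n+1}}
\end{equation}
is elliptic in $z$, because $z\mapsto z+\lambda$ multiplies it by $e^{-\eta(\lambda)\sum q_k}=1$.
Its poles lie in $\Lambda$ and have order at most $n+1$. Hence
\begin{equation}\label{eq:T}
\Phi(z;q)=\sum_{a=0}^nT_a(q)\,e_a(z).
\end{equation}
Choosing $z_0,\dots,z_n\notin\Lambda$ with $\det(e_a(z_b))\ne0$ and solving \eqref{eq:T} at these points,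
we see that the $T_a$ are entire functions on $V$. They have no common zero, since
$\Phi(\cdot\,;q)\not\equiv0$. We shall see that $x_j=-T_j/T_0$. So, up to sign, the $x_j$ are the affine
coordinates belonging to the homogeneous coordinates $T_0,\dots,T_n$.

\subsection{Results}

The \emph{mirrors} are the hyperplanes $q_k-q_l=\lambda$ of $V$ ($k<l$, $\lambda\in\Lambda$); these
are the poles of the potential. Put
\[
\Delta=\prod_{k<l}\sigma(q_k-q_l),\qquad
\kappa(z,w)=\zeta(z)-\zeta(w)-\zeta(z-w)=-\frac12\,\frac{\wp'(z)+\wp'(w)}{\wp(z)-\wp(w)} ,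
\]
where the second expression for $\kappa$ is the addition theorem for $\zeta$; note
$\kappa(w,z)=-\kappa(z,w)$. The operator will be encoded in a function $\mathcal A(z,w)$, which is the part of
the product of the gradients of $\Phi(z;q)$ and $\Phi(w;q)$ that is expressed through $T$ alone
(Proposition~\ref{prop:grad}). For arbitrary $T\in\mathbb C^{n+1}$ let $\Phi=\sum_{a\le n}T_ae_a$ and
\begin{equation}\label{eq:A}
\begin{gathered}
\mathcal A(z,w)=\kappa(z,w)\bigl[\Phi'(z)\Phi(w)-\Phi(z)\Phi'(w)\bigr]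
-\frac{\Phi'(z)\Phi'(w)}{n+1}+\Theta(z)\Phi(w)+\Phi(z)\Theta(w),\\
\Theta=\frac{\Phi''}{2(n+1)}+\frac n2\,\wp\,\Phi .
\end{gathered}
\end{equation}

\begin{theorem}\label{thm:main}
\begin{enumerate}
\item[(a)] $\mathcal A(z,w)=\sum_{a,b=0}^nA^{ab}(T)\,e_a(z)e_b(w)$, where the $A^{ab}=A^{ba}$ are
quadratic forms in $T$, independent of $\beta$.
\item[(b)] Let $\delta=-(n+1)\beta$ and let $\Psi$ be a locally defined holomorphic function of
$(T_0,\dots,T_n)$, homogeneous of degree $\delta$. Then off the mirrors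
\[
\Delta^{-\beta}\mathcal H_n\Delta^\beta\bigl(\Psi(T(q))\bigr)
=-\Bigl(\sum_{a,b=0}^nA^{ab}(T)\frac{\partial^2\Psi}{\partial T_a\partial T_b}\Bigr)(T(q)).
\]
\item[(c)] On $\{\det M\ne0\}$ one has $T_0\ne0$ and $x_j=-T_j/T_0$. The functions $x_j=-T_j/T_0$ satisfy
\begin{equation}\label{eq:J}
J=\det(\partial x_i/\partial y_j)=C\,\Delta/T_0^{\,n+1},\qquad C\ne0\text{ constant},
\end{equation}
on $\{T_0\ne0\}$, so $x_1,\dots,x_n$ are local coordinates there off the mirrors. Let
$h=\Delta^\beta T_0^{-(n+1)\beta}$, a constant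
times $J^\beta$, and let $\hat A^{ab}=A^{ab}|_{T=(-1,x_1,\dots,x_n)}$, $\partial_i=\partial/\partial x_i$.
Then, on $\{T_0\ne0\}$ off the mirrors,
\begin{gather}
-h^{-1}\mathcal H_nh=\sum_{i,j=1}^ng^{ij}\partial_i\partial_j
+2(1-\delta)\sum_{i=1}^n\bigl(\hat A^{0i}+\hat A^{00}x_i\bigr)\partial_i+\delta(\delta-1)\hat A^{00},\label{eq:op}\\
g^{ij}=\hat A^{ij}+\hat A^{0i}x_j+\hat A^{0j}x_i+\hat A^{00}x_ix_j .\label{eq:g}
\end{gather}
All coefficients are polynomials in $x_1,\dots,x_n$. The coefficients of order two, one and zero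
have degrees at most $4$, $3$ and $2$.
\end{enumerate}
Consequently, for all $n\ge1$, all $\beta$, and all $g_2,g_3$ with $g_2^3\ne27g_3^2$, the variables
\eqref{eq:system} bring $\mathcal H_n$ to a polynomial form.
\end{theorem}

The function $h$ may be multivalued, but $h^{-1}\mathcal H_nh$ depends only on $d\log h$, which is
single valued. On a connected, simply connected open subset of $\{T_0\ne0\}$ off the mirrors $h$ itself can be
taken single valued, and it does not vanish there.

\begin{theorem}\label{thm:struct}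
Let $\delta=-(n+1)\beta$ and $h=J^\beta$.
\begin{enumerate}
\item[(a)] In terms of $g$ alone (summation over repeated indices),
\[
-h^{-1}\mathcal H_nh=g^{ij}\partial_i\partial_j+\frac{2(1-\delta)}{n+3}\,(\partial_ig^{ij})\,\partial_j
+\frac{\delta(\delta-1)}{(n+2)(n+3)}\,(\partial_i\partial_jg^{ij}).
\]
\item[(b)] $\mathcal H_n$ is represented, through Theorem~\ref{thm:main}(b), by an element of
$U(\mathfrak{gl}_{n+1})$ of degree at most
$2$, independent of $\beta$, acting through $E_{ab}=T_a\,\partial/\partial T_b$ on homogeneous functions of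
degree $\delta$. If $\beta=-d/(n+1)$ with $d\in\mathbb Z_{\ge0}$, then $h^{-1}\mathcal H_nh$
preserves the space of polynomials in $x$ of degree at most $d$. For $d=1$ it annihilates this space.
\item[(c)] The degree bounds are sharp. For $n\ge2$ (any $g_2,g_3$ with $g_2^3\ne27g_3^2$) every
$g^{ij}$ has degree exactly $4$; every first-order coefficient has degree exactly $3$ if $\delta\ne1$;
the zero-order coefficient has degree exactly $2$ if $\delta\ne0,1$. For $n=1$ the same holds if and
only if $g_3\ne0$.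
\end{enumerate}
\end{theorem}

The factor $J^\beta$ is a natural guess. Near a generic point of a mirror $s=0$ the
operator is $-\nabla^2+2\beta(\beta-1)s^{-2}+\cdots$, where $\nabla^2$ denotes the second-order part of $-\mathcal H_n$
and the gradient of $s$ has square length $2$. Its
local exponents are therefore $\beta$ and $1-\beta$, and a gauge factor that removes the double poles must behave like
$s^\beta$ or $s^{1-\beta}$. On the other hand, $x$ is invariant under
$s\mapsto-s$, so $J$ vanishes on the mirror, to first order by \eqref{eq:J}. Thus $J^\beta$ behaves like $s^\beta$ on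
every mirror. For $n\ge2$ the choice between the two exponents is nearly all the freedom there is.

\begin{theorem}\label{thm:gauge}
Let $n\ge2$, and let $\tilde h$ be a nonvanishing holomorphic function on a (nonempty) connected, simply
connected open subset of $\{T_0\ne0\}$ minus the mirrors. Then $\tilde h^{-1}\mathcal H_n\tilde h$ has
polynomial coefficients in $x$ if and only if $\tilde h=c\,J^\beta e^{p(x)}$ or
$\tilde h=c\,J^{1-\beta}e^{p(x)}$ with $c\in\mathbb C^*$ and $p$ a polynomial.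
\end{theorem}

\section{The case $n=1$ by hand}\label{sec:one}

This section shows the mechanism of the proof in the simplest case; the later proofs do not depend on it.

For $n=1$ we have $q=(y,-y)$, $x=1/\wp(y)$ and
$\mathcal H_1=-\frac12\partial_y^2+2\beta(\beta-1)\wp(2y)$. We write $\sigma,\zeta,\wp$ for
the values at $y$, primes for $d/dy$, and
\[
m=\frac{\wp''}{2\wp'},\qquad \tau(s)=\zeta(s)^2-\wp(s).
\]
The duplication formulas are $\zeta(2y)=2\zeta+m$ and $\wp(2y)=m^2-2\wp$.

\emph{First gauge.} Here $\Delta=\sigma(2y)$, with logarithmic derivative $2\zeta(2y)$. Since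
$\frac12\Delta^{-\beta}(\Delta^\beta)''=-2\beta\wp(2y)+2\beta^2\zeta(2y)^2$,
\begin{equation}\label{eq:one-gauge}
\Delta^{-\beta}\mathcal H_1\Delta^\beta=-\bigl[\tfrac12\partial_y^2+2\beta\,\zeta(2y)\,\partial_y+2\beta^2\,\tau(2y)\bigr].
\end{equation}
The poles of second order are gone. But $\zeta(2y)$ and $\tau(2y)$ are not elliptic functions, let alone polynomials in $x$.

\emph{Homogeneous coordinates.} The formula
$\wp(z)-\wp(y)=-\sigma(z-y)\sigma(z+y)/(\sigma(z)^2\sigma(y)^2)$ gives $\Phi(z)=-\sigma^2(\wp(z)-\wp)$, that is,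
$T_0=\sigma^2\wp$ and $T_1=-\sigma^2$. We claim that
\begin{align}
\tfrac12T_a''&=\zeta(2y)\,T_a'-\tfrac12\tau(2y)\,T_a,\label{eq:one-lap}\\
\tfrac12T_a'T_b'&=A^{ab}+\tfrac12\zeta(2y)\,(T_a'T_b+T_aT_b')-\tfrac12\tau(2y)\,T_aT_b,\label{eq:one-grad}
\end{align}
with the quadratic forms
\begin{equation}\label{eq:one-A}
A^{11}=-T_0T_1,\qquad A^{01}=\tfrac12T_0^2-\tfrac{g_2}8T_1^2,\qquad A^{00}=\tfrac{g_2}4T_0T_1-\tfrac{g_3}2T_1^2 .
\end{equation}
Write $T_a=\sigma^2f_a$ with $f_0=\wp$, $f_1=-1$. Then $T_a'=\sigma^2(f_a'+2\zeta f_a)$ and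
$T_a''=\sigma^2\bigl(f_a''+4\zeta f_a'+(4\zeta^2-2\wp)f_a\bigr)$. By the duplication formulas,
\[
2\zeta^2-2\zeta\,\zeta(2y)+\tfrac12\tau(2y)=\tfrac12\bigl(2\zeta-\zeta(2y)\bigr)^2-\tfrac12\wp(2y)=\tfrac12m^2-\tfrac12(m^2-2\wp)=\wp .
\]
Hence in \eqref{eq:one-lap} the terms with $f_a$ cancel, and what is left is $\frac12f_a''=mf_a'$. This holds
for $f_a=-1$ and $f_a=\wp$. For \eqref{eq:one-grad} the same relation shows that we need
\[
\sigma^{-4}A^{ab}=\tfrac12f_a'f_b'-\tfrac12m\,(f_af_b)'+\wp f_af_b .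
\]
The right side equals $\wp$ for $a=b=1$; it equals
$\frac14\wp''-\wp^2=\frac12\wp^2-\frac{g_2}8$ for $\{a,b\}=\{0,1\}$; and it equals
$\frac12\wp'^2-\frac12\wp\wp''+\wp^3=-\frac{g_2}4\wp-\frac{g_3}2$ for $a=b=0$. This is \eqref{eq:one-A}.

\emph{The cancellation.} Both $\zeta(2y)$ and $\tau(2y)$ appear in \eqref{eq:one-lap} and
\eqref{eq:one-grad} with coefficients that Euler's identities can handle. Let $\Psi(T_0,T_1)$ be homogeneous of degree $\delta$, so that
$\sum T_a\Psi_a=\delta\Psi$ and $\sum_bT_b\Psi_{ab}=(\delta-1)\Psi_a$, where subscripts of $\Psi$ denote partial derivatives. The chain rule gives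
\[
\tfrac12\partial_y^2\,\Psi(T)=\sum A^{ab}\Psi_{ab}+\delta\,\zeta(2y)\sum T_a'\Psi_a-\tfrac12\delta^2\,\tau(2y)\,\Psi .
\]
In \eqref{eq:one-gauge} the last two terms cancel for $\delta=-2\beta$, and there remains
$\Delta^{-\beta}\mathcal H_1\Delta^\beta\Psi(T)=-\sum A^{ab}\Psi_{ab}$. With $\Psi=T_0^{\delta}P(x)$
(the substitution is done for all $n$ in Section~\ref{sec:proof}) this becomes
\begin{equation}\label{eq:one-op}
-h^{-1}\mathcal H_1h=R\,\partial_x^2+(\beta+\tfrac12)R'(x)\,\partial_x-\beta(\beta+\tfrac12)(g_2x+2g_3x^2),\qquad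
R=2x-\tfrac{g_2}2x^3-\tfrac{g_3}2x^4 ,
\end{equation}
with $h=\Delta^\beta T_0^{-2\beta}$. As a check, $R=\frac12(dx/dy)^2$, since $\frac12\wp'^2/\wp^4=\frac12(4x-g_2x^3-g_3x^4)$.

For larger $n$ we do not compute the $T_a$ one by one. Their generating function $\Phi(z;q)$ is a
product of $\sigma$-functions, and the two identities can be proved for all $a,b$ at once, with
$\Phi(z)$ and $\Phi(w)$ in place of $T_a$ and $T_b$. The function $\mathcal A(z,w)$ takes the place of the forms \eqref{eq:one-A}.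

\section{The variables and their Jacobian}\label{sec:jac}

This section proves the part of Theorem~\ref{thm:main}(c) about $T_0$, $x_j$ and $J$. It rests on a determinant
formula of Frobenius--Stickelberger type.

\begin{lemma}\label{lem:FS}
For $n\ge0$ there is a constant $c_n\ne0$ with
\[
\det\bigl(e_a(z_b)\bigr)_{a,b=0}^n=c_n\,\sigma\Bigl(\sum_{b=0}^nz_b\Bigr)\prod_{0\le b<c\le n}\sigma(z_b-z_c)\Big/\prod_{b=0}^n\sigma(z_b)^{n+1} .
\]
\end{lemma}

\begin{proof}
Call the determinant $N_n$ and the quotient of $\sigma$-functions on the right $F_n$. For $n=0$ both equal $1$.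
Let $n\ge1$ and suppose $N_{n-1}=c_{n-1}F_{n-1}$. Fix generic $z_1,\dots,z_n$: not in $\Lambda$, pairwise incongruent
mod $\Lambda$ and with
$N_{n-1}(z_1,\dots,z_n)\ne0$. As a function of $z_0$, $N_n$ is elliptic. Its only pole mod $\Lambda$ is
at $0$, of order exactly $n+1$, because the coefficient of $e_n(z_0)$ is $\pm N_{n-1}(z_1,\dots,z_n)$. It vanishes at
$z_1,\dots,z_n$, so by Abel's theorem its remaining zero is $-\sum_{c\ge1}z_c$. The
function $F_n$ is elliptic in $z_0$ with the same divisor. So $N_n/F_n$ does not depend on $z_0$, and we compare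
the coefficients of $z_0^{-n-1}$ as $z_0\to0$. Since $e_n(z)=(-1)^{n-1}n!\,z^{-n-1}+\cdots$, they are
$\pm n!\,N_{n-1}(z_1,\dots,z_n)$ and $\pm F_{n-1}(z_1,\dots,z_n)$, with signs depending on $n$ only. Hence
$N_n=\pm n!\,c_{n-1}F_n$ for generic $z_1,\dots,z_n$, and therefore identically.
\end{proof}

Put $z_0=z$ and $z_b=y_b$ for $1\le b\le n$, with $y_b\notin\Lambda$. Then $\sum z_b=z-q_{n+1}$, and Lemma~\ref{lem:FS} reads
\[
\det\bigl(e_a(z_b)\bigr)_{a,b=0}^n=c_n\,\Phi(z;q)\prod_{1\le b<c\le n}\sigma(y_b-y_c)\Big/\prod_{b\le n}\sigma(y_b)^{n+1}.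
\]
The coefficient of $e_0(z)$ on the left is $\det\bigl(e_a(y_b)\bigr)_{a,b=1}^n=\det M$, so
\begin{equation}\label{eq:detM}
\det M=c_n\,T_0\prod_{1\le b<c\le n}\sigma(y_b-y_c)\Big/\prod_{b\le n}\sigma(y_b)^{n+1}.
\end{equation}
Hence $T_0\ne0$ wherever $\det M\ne0$. There $\Phi(y_i;q)=0$ says that
$T_0+\sum_jT_j\wp^{(j-1)}(y_i)=0$ for $i\le n$, so $x_j=-T_j/T_0$ is the unique solution of \eqref{eq:system}.
Moreover $\det M\not\equiv0$, because $e_1,\dots,e_n$ are linearly independent.

Let $f(z)=\sum_jx_je_j(z)-1=-\Phi(z)/T_0$. Differentiating $\sum_jx_j(y)e_j(y_i)=1$ with respect to $y_l$ gives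
$M\,(\partial x/\partial y)=-\mathrm{diag}(f'(y_i))$, and by \eqref{eq:Phi}
\[
f'(y_i)=-T_0^{-1}\prod_{k\ne i}\sigma(y_i-q_k)\Big/\sigma(y_i)^{n+1}.
\]
Taking determinants,
\[
J\det M=T_0^{-n}\prod_{i\le n}\prod_{k\ne i}\sigma(y_i-q_k)\Big/\prod_{i\le n}\sigma(y_i)^{n+1}
=\pm T_0^{-n}\,\frac{\prod_{1\le b<c\le n}\sigma(y_b-y_c)^2\prod_{i\le n}\sigma(y_i-q_{n+1})}{\prod_{i\le n}\sigma(y_i)^{n+1}} .
\]
Division by \eqref{eq:detM} gives $J=C\Delta/T_0^{\,n+1}$ on $\{\det M\ne0\}$. The functions $x_j=-T_j/T_0$ are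
holomorphic on $\{T_0\ne0\}$, which is connected as the complement of an analytic hypersurface in $V$. By the identity
theorem \eqref{eq:J} holds on all of it. In particular $J$
vanishes in $\{T_0\ne0\}$ exactly on the mirrors.

\section{Gradients and Laplacians of the generating function}\label{sec:ident}

\subsection{Notation}

In this section $\partial_k=\partial/\partial q_k$, and
$\bar\partial_k=\partial_k-\frac1{n+1}\sum_l\partial_l$. The fields $\bar\partial_k$ are tangent to $V$, so for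
functions on $V$, extended arbitrarily to $\mathbb C^{n+1}$, we may define
\begin{gather*}
\langle\nabla\varphi,\nabla\psi\rangle=\sum_k\bar\partial_k\varphi\,\bar\partial_k\psi
=\sum_k\partial_k\varphi\,\partial_k\psi-\frac1{n+1}\Bigl(\sum_k\partial_k\varphi\Bigr)\Bigl(\sum_k\partial_k\psi\Bigr),\\
\nabla^2\varphi=\sum_k\bar\partial_k^2\varphi=\sum_k\partial_k^2\varphi-\frac1{n+1}\Bigl(\sum_k\partial_k\Bigr)^2\varphi .
\end{gather*}
Since $\bar\partial_ky_i=\delta_{ik}-\frac1{n+1}$ (Kronecker symbol), we have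
$\langle\nabla y_i,\nabla y_j\rangle=\delta_{ij}-\frac1{n+1}$. Comparison with \eqref{eq:H} gives
\[
\mathcal H_n=-\nabla^2+\beta(\beta-1)\mathcal P,\qquad \mathcal P=2\sum_{k<l}\wp(q_k-q_l).
\]

Let $\tau=\zeta^2-\wp=\sigma''/\sigma$, an even function. All computations use one classical identity
\cite[\S20.41]{WW}: for $a+b+c=0$,
\begin{equation}\label{eq:star}
\begin{gathered}
\bigl(\zeta(a)+\zeta(b)+\zeta(c)\bigr)^2=\wp(a)+\wp(b)+\wp(c),\qquad\text{i.e.}\\
\tau(a)+\tau(b)+\tau(c)+2\bigl(\zeta(a)\zeta(b)+\zeta(b)\zeta(c)+\zeta(c)\zeta(a)\bigr)=0.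
\end{gathered}
\end{equation}
(Proof: for fixed $b\notin\Lambda$ let $E(a)$ be the left side of the first equality minus its right side, with $c=-a-b$. It is elliptic in $a$
with poles at most at $a\equiv0$ and $a\equiv-b$, and it is invariant under $a\mapsto-a-b$, which exchanges these
points. Near $a=0$ the sum of zetas is $a^{-1}+\wp(b)a+O(a^2)$, so
$E(a)=a^{-2}+2\wp(b)-a^{-2}-2\wp(b)+O(a)\to0$. So $E$ has no poles and is constant, equal to $0$.)

Further put, with primes denoting $\partial_z$,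
\begin{gather*}
\zeta_k(z)=\zeta(z-q_k),\quad S=\sum_k\zeta_k,\quad U=\sum_k\tau(z-q_k),\quad W=\sum_{k<l}\tau(q_k-q_l),\\
\tilde\Phi=\prod_k\sigma(z-q_k)=\sigma(z)^{n+1}\Phi,\qquad L=\Phi'/\Phi,\qquad D(z)=\langle\nabla\log\Delta,\nabla\Phi(z)\rangle .
\end{gather*}
Then $S=\tilde\Phi'/\tilde\Phi=L+(n+1)\zeta(z)$ and
\begin{equation}\label{eq:tilde}
\tilde\Phi''/\tilde\Phi=S'+S^2=S^2-\sum_k\wp(z-q_k).
\end{equation}
The quantities $W$ and $D$ are the obstacles: they are not expressed through $T$, and they have to cancel in the end.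
They generalize $\tau(2y)$ and $\zeta(2y)T_a'$ from Section~\ref{sec:one}.

\subsection{The first gauge}

\begin{lemma}\label{lem:gauge}
$\nabla^2\log\Delta=-\mathcal P$ and
$\langle\nabla\log\Delta,\nabla\log\Delta\rangle=\mathcal P+(n+1)W$. Hence
\begin{equation}\label{eq:gauge}
\Delta^{-\beta}\mathcal H_n\Delta^\beta=-\bigl[\nabla^2+2\beta\langle\nabla\log\Delta,\nabla\,\cdot\,\rangle+(n+1)\beta^2W\bigr].
\end{equation}
\end{lemma}

\begin{proof}
We have $\partial_k\log\Delta=\sum_{l\ne k}\zeta(q_k-q_l)$, and these sum to $0$ over $k$. So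
$\nabla^2\log\Delta=\sum_k\partial_k^2\log\Delta=-\sum_{k\ne l}\wp(q_k-q_l)=-\mathcal P$, and the second quantity is
$\sum_k\bigl(\sum_{l\ne k}\zeta(q_k-q_l)\bigr)^2$. Its squares contribute
$2\sum_{k<l}\zeta(q_k-q_l)^2=2W+\mathcal P$. The cross terms are grouped by triples $\{k,l,m\}$. With
$a=q_k-q_l$, $b=q_l-q_m$, $c=q_m-q_k$, a triple contributes
$-2\bigl(\zeta(a)\zeta(b)+\zeta(b)\zeta(c)+\zeta(c)\zeta(a)\bigr)=\tau(a)+\tau(b)+\tau(c)$ by \eqref{eq:star}. Each
pair lies in $n-1$ triples, so the total is $\mathcal P+(n+1)W$. Therefore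
\[
\Delta^{-\beta}\nabla^2\Delta^\beta=\beta\nabla^2\log\Delta+\beta^2\langle\nabla\log\Delta,\nabla\log\Delta\rangle
=\beta(\beta-1)\mathcal P+(n+1)\beta^2W,
\]
which gives \eqref{eq:gauge}.
\end{proof}

\subsection{The Laplacian}

\begin{lemma}\label{lem:lap}
$\displaystyle D/\Phi=\tfrac12\bigl((n+1)U+W-\tilde\Phi''/\tilde\Phi\bigr)$, and
\begin{equation}\label{eq:lap}
\nabla^2\Phi=\frac2{n+1}D-\frac W{n+1}\Phi .
\end{equation}
\end{lemma}

\begin{proof}
Since $\partial_k\log\Phi=-\zeta_k$ and $\sum_k\partial_k\log\Delta=0$,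
\[
D/\Phi=-\sum_{k\ne l}\zeta(q_k-q_l)\zeta_k=-\tfrac12\sum_{k\ne l}\zeta(q_k-q_l)(\zeta_k-\zeta_l).
\]
By \eqref{eq:star} with $a=z-q_k$, $b=q_l-z$, $c=q_k-q_l$,
\[
\zeta(q_k-q_l)(\zeta_k-\zeta_l)=\zeta_k\zeta_l-\tfrac12\bigl(\tau(z-q_k)+\tau(z-q_l)+\tau(q_k-q_l)\bigr).
\]
Summing over ordered pairs, and using $\sum\zeta_k^2=U+\sum\wp(z-q_k)$ and then \eqref{eq:tilde}, we obtain
\[
S^2-\sum\zeta_k^2-nU-W=S^2-\sum\wp(z-q_k)-(n+1)U-W=\tilde\Phi''/\tilde\Phi-(n+1)U-W .
\]
This is the first formula. Next, $\sum_k\partial_k^2\Phi/\Phi=U$, and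
$\sum_k\partial_k\tilde\Phi=-\tilde\Phi'$, so $\nabla^2\Phi/\Phi=U-\frac1{n+1}\tilde\Phi''/\tilde\Phi$. By the first
formula this equals $\frac2{n+1}D/\Phi-\frac W{n+1}$.
\end{proof}

\subsection{The gradients}

The next identity is the core of the proof. It says that, apart from the same obstacles $D$ and $W$, the products of gradients
depend on $q$ only through $\Phi$, hence only through $T$.

\begin{proposition}\label{prop:grad}
With $\mathcal A$ from \eqref{eq:A}, taken at $T=T(q)$,
\begin{equation}\label{eq:grad}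
\langle\nabla\Phi(z),\nabla\Phi(w)\rangle=\mathcal A(z,w)+\frac1{n+1}\bigl[D(z)\Phi(w)+\Phi(z)D(w)\bigr]-\frac W{n+1}\Phi(z)\Phi(w).
\end{equation}
\end{proposition}

\begin{proof}
Let $K=\langle\nabla\log\Phi(z),\nabla\log\Phi(w)\rangle=\sum_k\zeta_k(z)\zeta_k(w)-\frac1{n+1}S(z)S(w)$. First we
separate $z$ and $w$ in the sum. By \eqref{eq:star} with $a=z-q_k$, $b=q_k-w$, $c=w-z$,
\[
\zeta_k(z)\zeta_k(w)=\tfrac12\bigl[\tau(z-q_k)+\tau(w-q_k)+\tau(z-w)\bigr]-\zeta(z-w)\bigl(\zeta_k(z)-\zeta_k(w)\bigr),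
\]
and summation over $k$ gives
\[
K=\tfrac12U(z)+\tfrac12U(w)+\tfrac{n+1}2\tau(z-w)-\zeta(z-w)\bigl(S(z)-S(w)\bigr)-\tfrac1{n+1}S(z)S(w).
\]
Now insert $S=L+(n+1)\zeta$. The terms free of $L$ and $U$ are
\[
(n+1)\bigl[\tfrac12\tau(z-w)-\zeta(z-w)(\zeta(z)-\zeta(w))-\zeta(z)\zeta(w)\bigr]=-\tfrac{n+1}2\bigl(\tau(z)+\tau(w)\bigr),
\]
by \eqref{eq:star} with $(a,b,c)=(z,-w,w-z)$. The terms linear in $L$ are
\[
-\zeta(z-w)\bigl(L(z)-L(w)\bigr)-L(z)\zeta(w)-\zeta(z)L(w)=\kappa(z,w)\bigl(L(z)-L(w)\bigr)-L(z)\zeta(z)-L(w)\zeta(w).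
\]
Hence
\[
K=\kappa(z,w)\bigl(L(z)-L(w)\bigr)-\tfrac1{n+1}L(z)L(w)+\vartheta(z)+\vartheta(w),\qquad
\vartheta=\tfrac12U-\tfrac{n+1}2\tau-L\zeta .
\]
It remains to eliminate $U$ from $\vartheta$. By Lemma~\ref{lem:lap},
\[
\tfrac12U=\frac D{(n+1)\Phi}-\frac W{2(n+1)}+\frac1{2(n+1)}\frac{\tilde\Phi''}{\tilde\Phi} .
\]
Since $S'=L'-(n+1)\wp$ and $L'+L^2=\Phi''/\Phi$, we also have
\[
\tilde\Phi''/\tilde\Phi=S'+S^2=\Phi''/\Phi+2(n+1)\zeta L+(n+1)^2\zeta^2-(n+1)\wp .
\]
In $\vartheta$ the terms $\zeta L$ cancel, and $\frac{n+1}2(\zeta^2-\tau)-\frac12\wp=\frac n2\wp$. So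
\[
\vartheta=\frac D{(n+1)\Phi}-\frac W{2(n+1)}+\frac{\Phi''}{2(n+1)\Phi}+\frac n2\wp
=\frac D{(n+1)\Phi}-\frac W{2(n+1)}+\frac\Theta\Phi .
\]
Multiplication of $K$ by $\Phi(z)\Phi(w)$ gives \eqref{eq:grad}.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

\subsection*{Part (a)}

Let $T\in\mathbb C^{n+1}$ be arbitrary and fix $w\notin\Lambda$. We show that $\mathcal A(\cdot,w)$ lies in the
span of $e_0,\dots,e_n$ by looking at its poles. It is elliptic in $z$, since $\kappa$ is. The poles of $\kappa$ are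
simple and lie at $z\equiv w$ and $z\equiv0$. At $z\equiv w$ the bracket $\Phi'(z)\Phi(w)-\Phi(z)\Phi'(w)$ vanishes, so
$\mathcal A$ has no pole there. At $z=0$ write $\Phi(z)=\sum_{m\le n+1}t_mz^{-m}$. We have
$\kappa(z,w)=\zeta(z)+\zeta(w-z)-\zeta(w)=z^{-1}+O(z)$ and $\wp(z)=z^{-2}+O(z^2)$, so modulo $O(z^{-n-1})$
\begin{align*}
\mathcal A(z,w)&\equiv\Phi(w)\sum_m\Bigl[-m+\frac{m(m+1)}{2(n+1)}+\frac n2\Bigr]t_mz^{-m-2}
+\Phi'(w)\sum_m\Bigl[-1+\frac m{n+1}\Bigr]t_mz^{-m-1}\\
&=\Phi(w)\sum_m\frac{(m-n)(m-n-1)}{2(n+1)}\,t_mz^{-m-2}+\Phi'(w)\sum_m\frac{m-n-1}{n+1}\,t_mz^{-m-1}.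
\end{align*}
Powers $z^{-N}$ with $N\ge n+2$ could come only from $m\in\{n,n+1\}$ in the first sum and from $m=n+1$ in the
second, and these coefficients are zero. This is what the constants in $\Theta$ are for. So the pole order is at most $n+1$ and
$\mathcal A(z,w)=\sum_{a\le n}\alpha_a(w)e_a(z)$. With points $z_b\notin\Lambda$ such that $\det(e_a(z_b))\ne0$, the $\alpha_a$ are
fixed linear combinations of the functions $\mathcal A(z_b,\cdot)$. Because $\mathcal A(z,w)=\mathcal A(w,z)$, these functions also lie in the span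
of $e_0,\dots,e_n$. Hence $\mathcal A=\sum A^{ab}e_a(z)e_b(w)$ with $A^{ab}=A^{ba}$. Solving at points $z_b$ and $w_c$, where $w_c\notin\Lambda$,
$w_c\not\equiv z_b$ and $\det(e_a(w_c))\ne0$, we see that $A^{ab}$ is a fixed linear combination of values
$\mathcal A(z_b,w_c)$, which are quadratic forms in $T$. \hfill$\square$

\subsection*{Part (b)}

Let $D_a=\langle\nabla\log\Delta,\nabla T_a\rangle$, so that $D(z)=\sum_aD_ae_a(z)$. Comparing coefficients of $e_a(z)$
in \eqref{eq:lap} and of $e_a(z)e_b(w)$ in \eqref{eq:grad} we get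
\[
\nabla^2T_a=\tfrac2{n+1}D_a-\tfrac W{n+1}T_a,\qquad
\langle\nabla T_a,\nabla T_b\rangle=A^{ab}(T)+\tfrac1{n+1}(D_aT_b+T_aD_b)-\tfrac W{n+1}T_aT_b .
\]
As for $n=1$, Euler's identities $\sum T_a\Psi_a=\delta\Psi$, $\sum_bT_b\Psi_{ab}=(\delta-1)\Psi_a$ turn the obstacles into multiples of
$\sum D_a\Psi_a=\langle\nabla\log\Delta,\nabla\Psi(T)\rangle$ and $W\Psi$:
\begin{align*}
\nabla^2\,\Psi(T)&=\sum\langle\nabla T_a,\nabla T_b\rangle\Psi_{ab}+\sum(\nabla^2T_a)\Psi_a\\
&=\sum A^{ab}\Psi_{ab}+\tfrac{2(\delta-1)}{n+1}\sum D_a\Psi_a-\tfrac{\delta(\delta-1)}{n+1}W\Psi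
+\tfrac2{n+1}\sum D_a\Psi_a-\tfrac\delta{n+1}W\Psi\\
&=\sum A^{ab}\Psi_{ab}+\tfrac{2\delta}{n+1}\sum D_a\Psi_a-\tfrac{\delta^2}{n+1}W\Psi .
\end{align*}
Since $\beta=-\delta/(n+1)$, we have $2\beta\langle\nabla\log\Delta,\nabla\Psi\rangle=-\frac{2\delta}{n+1}\sum D_a\Psi_a$
and $(n+1)\beta^2W=\frac{\delta^2}{n+1}W$. In \eqref{eq:gauge} everything cancels except
$-\sum A^{ab}\Psi_{ab}$. \hfill$\square$

\subsection*{Part (c)}

The assertions on $T_0$, $x_j$ and $J$ were proved in Section~\ref{sec:jac}. We work near a point of $\{T_0\ne0\}$ off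
the mirrors; there $h=\Delta^\beta T_0^{\delta}$ with fixed branches. From here on $\partial_i=\partial/\partial x_i$.
Let $P$ be a local holomorphic function of $x$ and put $\Psi=T_0^\delta P(-T_1/T_0,\dots,-T_n/T_0)$, so that
$hP=\Delta^\beta\Psi$. Let $\varepsilon=\sum_jx_j\partial_j$, $P_i=\partial_iP$, $P_{ij}=\partial_i\partial_jP$, and let
$i,j\ge1$. On functions of $x$ we have $\partial/\partial T_i=-T_0^{-1}\partial_i$ and
$\partial/\partial T_0=-T_0^{-1}\varepsilon$, hence
\begin{gather*}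
\Psi_i=-T_0^{\delta-1}P_i,\qquad \Psi_0=T_0^{\delta-1}(\delta-\varepsilon)P,\qquad \Psi_{ij}=T_0^{\delta-2}P_{ij},\\
\Psi_{0i}=-T_0^{\delta-2}(\delta-1-\varepsilon)P_i,\qquad \Psi_{00}=T_0^{\delta-2}(\delta-1-\varepsilon)(\delta-\varepsilon)P .
\end{gather*}
Moreover $A^{ab}(T)=T_0^2A^{ab}(1,-x)=T_0^2\hat A^{ab}$, because $A^{ab}$ is quadratic. So part (b) gives
\[
-h^{-1}\mathcal H_n(hP)=\sum_{i,j}\hat A^{ij}P_{ij}-2\sum_i\hat A^{0i}(\delta-1-\varepsilon)P_i
+\hat A^{00}(\delta-1-\varepsilon)(\delta-\varepsilon)P .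
\]
Here $\varepsilon P_i=\sum_jx_jP_{ij}$, and $\varepsilon^2=\varepsilon+\sum x_ix_j\partial_i\partial_j$ gives
$(\delta-1-\varepsilon)(\delta-\varepsilon)=\delta(\delta-1)-2(\delta-1)\varepsilon+\sum x_ix_j\partial_i\partial_j$.
Collecting terms yields \eqref{eq:op} and \eqref{eq:g}. The $\hat A^{ab}$ are polynomials of degree at most $2$ in
$x$, which gives the degree bounds. \hfill$\square$

\section{Proof of Theorem~\ref{thm:struct}}

\subsection*{Part (a)}

The operators of the family \eqref{eq:op} with different $\beta$ come from one Laplacian, and comparing them expresses all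
coefficients through $g$. The second-order part of $-h^{-1}\mathcal H_nh$ is that of $\nabla^2$, so
$g^{ij}=\langle\nabla x_i,\nabla x_j\rangle$. Put
\[
a^j=\langle\nabla\log J,\nabla x_j\rangle=\sum_ig^{ij}\partial_i\log J,\qquad X_j=\hat A^{0j}+\hat A^{00}x_j .
\]
The first-order coefficients in the gauge $J^\beta$ are $\nabla^2x_j+2\beta a^j$. By \eqref{eq:op} they equal
$2(1-\delta)X_j=2(1+(n+1)\beta)X_j$ for all $\beta$. Hence $\nabla^2x_j=2X_j$ and $a^j=(n+1)X_j$. Now
$\nabla^2$ has constant coefficients in $y$, and $dy_1\cdots dy_n=J^{-1}dx_1\cdots dx_n$, so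
$\nabla^2=J\sum_{i,j}\partial_iJ^{-1}g^{ij}\partial_j$. Applied to $x_j$ this gives
$\nabla^2x_j=\sum_i\partial_ig^{ij}-a^j$, so
\[
\sum_i\partial_ig^{ij}=2X_j+(n+1)X_j=(n+3)X_j .
\]
For $\beta=1$ the potential is absent, and the zero-order term is
$J^{-1}\nabla^2J=\sum_i\partial_i\bigl(J^{-1}\sum_jg^{ij}\partial_jJ\bigr)=\sum_i\partial_ia^i=(n+1)\sum_i\partial_iX_i$.
By \eqref{eq:op} with $\delta=-(n+1)$ it equals $(n+1)(n+2)\hat A^{00}$. Hence
\[
\hat A^{00}=\frac1{n+2}\sum_i\partial_iX_i=\frac1{(n+2)(n+3)}\sum_{i,j}\partial_i\partial_jg^{ij},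
\]
and insertion into \eqref{eq:op} proves (a). \hfill$\square$

\subsection*{Part (b)}

Write $A^{ab}(T)=\sum_{c,d}A^{ab}_{cd}T_cT_d$. Since
$T_cT_d\,\partial_{T_a}\partial_{T_b}=E_{ca}E_{db}-\delta_{ad}E_{cb}$ (with the Kronecker symbol $\delta_{ad}$), the
operator $-\sum A^{ab}(T)\partial_{T_a}\partial_{T_b}$ of Theorem~\ref{thm:main}(b) is the image of
\[
-\sum_{a,b,c,d}A^{ab}_{cd}\bigl(E_{ca}E_{db}-\delta_{ad}E_{cb}\bigr)\in U(\mathfrak{gl}_{n+1}),
\]
which does not involve $\beta$. Through $\Psi=T_0^\delta P$ the generators become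
\[
E_{ij}=x_i\partial_j,\qquad E_{0j}=-\partial_j,\qquad E_{i0}=x_i(\varepsilon-\delta),\qquad E_{00}=\delta-\varepsilon ,
\]
by the formulas for $\Psi_i,\Psi_0$ in Section~\ref{sec:proof} and $T_i=-x_iT_0$. If $\delta=d\in\mathbb Z_{\ge0}$, the
polynomials $P$ of degree at most $d$ correspond under $\Psi=T_0^dP(-T_1/T_0,\dots,-T_n/T_0)$ to the homogeneous
polynomials of degree $d$ in $T$. The operator $\sum A^{ab}(T)\partial_{T_a}\partial_{T_b}$ preserves these, and it annihilates
them if $d=1$. \hfill$\square$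

For $n=1$ and $d=1$, so $\beta=-\frac12$, the statement is that $\wp'^{-1/2}$ and $\wp\,\wp'^{-1/2}$ are annihilated by
$\mathcal H_1=-\frac12\partial_y^2+\frac32\wp(2y)$. For $\psi=\wp'^{-1/2}$ one verifies this directly:
$\psi''/\psi=-\frac12\wp'''/\wp'+\frac34(\wp''/\wp')^2=-6\wp+3m^2=3\wp(2y)$, with $m$ as in Section~\ref{sec:one}.

\subsection*{Part (c)}

Let $Q(x)=A^{00}(0,x_1,\dots,x_n)$ be the degree-$2$ part of $\hat A^{00}$. By \eqref{eq:op} and \eqref{eq:g} the
parts of degree $4$, $3$ and $2$ of the coefficients of order two, one and zero are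
\[
Q\,x_ix_j,\qquad 2(1-\delta)\,Q\,x_i,\qquad \delta(\delta-1)\,Q .
\]
So it suffices to show that $Q\ne0$ for $n\ge2$ and $Q=-\frac{g_3}2x_1^2$ for $n=1$.

Let $c(\cdot)$ denote the coefficient of $e_0$ in the basis $\{e_a\}_{a\ge0}$. Then $c(\wp^{(j)})=0$ for $j\ge0$;
$c(\wp^2)=\frac{g_2}{12}$, because $\wp^2=\frac16\wp''+\frac{g_2}{12}$; and $c(\wp\wp')=0$, because
$\wp\wp'=\frac1{12}\wp'''$. We have $A^{00}=c_zc_w\mathcal A$, where the subscript names the variable in which $c$ is
applied. Write $a=\wp(z)$, $b=\wp(w)$, $a'=\wp'(z)$, $b'=\wp'(w)$, and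
$a''=6a^2-\frac{g_2}2$, $b''=6b^2-\frac{g_2}2$. The term with $\Phi'(z)\Phi'(w)$ contributes a multiple of $c(\Phi')^2$, and the
$\Theta$-terms contribute $2c(\Theta)c(\Phi)$. For $\Phi=\wp$ and for $\Phi=\wp'$ both vanish, so only the
$\kappa$-term matters.

\emph{Coefficient of $T_1^2$} (take $\Phi=\wp$). We have $(a'+b')(a'b-ab')=a'^2b-ab'^2-(a-b)a'b'$ and
$a'^2b-ab'^2=(a-b)\bigl(4ab(a+b)+g_3\bigr)$. So the $\kappa$-term is
\[
-\frac{(a'+b')(a'b-ab')}{2(a-b)}=-\tfrac12\bigl(4ab(a+b)+g_3\bigr)+\tfrac12a'b',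
\]
which contributes $-\frac{g_3}2$. For $n=1$ this gives $Q=-\frac{g_3}2x_1^2$.

\emph{Coefficient of $T_2^2$, $n\ge2$} (take $\Phi=\wp'$). We have
$(a'+b')(a''b'-a'b'')=a'b'(a''-b'')+a''b'^2-b''a'^2$, with $a''-b''=6(a-b)(a+b)$ and
\begin{align*}
a''b'^2-b''a'^2&=(6a^2-\tfrac{g_2}2)(4b^3-g_2b-g_3)-(6b^2-\tfrac{g_2}2)(4a^3-g_2a-g_3)\\
&=(a-b)\bigl[-24a^2b^2-6g_2ab-6g_3(a+b)+2g_2(a^2+ab+b^2)-\tfrac{g_2^2}2\bigr].
\end{align*}
So the $\kappa$-term is
\[
-\tfrac12\Bigl[6(a+b)a'b'-24a^2b^2-6g_2ab-6g_3(a+b)+2g_2(a^2+ab+b^2)-\tfrac{g_2^2}2\Bigr].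
\]
Applying $c_zc_w$ leaves $-\frac12\bigl[-24\cdot\frac{g_2^2}{144}+4g_2\cdot\frac{g_2}{12}-\frac{g_2^2}2\bigr]
=-\frac12\bigl[-\frac{g_2^2}6+\frac{g_2^2}3-\frac{g_2^2}2\bigr]=\frac{g_2^2}6$.

Since $g_2^3\ne27g_3^2$, the invariants are not both zero. So for $n\ge2$ one of the coefficients $-\frac{g_3}2$,
$\frac{g_2^2}6$ of $x_1^2,x_2^2$ in $Q$ is nonzero, and $Q\ne0$. For $n=1$, $Q\ne0$ if and only if $g_3\ne0$. \hfill$\square$

\section{All gauge factors: proof of Theorem~\ref{thm:gauge}}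

\emph{If.} Conjugating the polynomial operator \eqref{eq:op} by $e^{p(x)}$ leaves the coefficients polynomial. Since
$\mathcal H_n$ is unchanged under $\beta\mapsto1-\beta$, the factor $J^{1-\beta}e^{p}$ also works.

\emph{Only if.} Write $\tilde h=J^\beta e^\varphi$ on the given open set $\Omega$; this is possible because $J$ and
$\tilde h$ have no zeros there and $\Omega$ is simply connected. The plan is this. The form $d\varphi$
is rational in $x$. The exponent condition on each mirror leaves two possible residues. For $n\ge2$ all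
mirrors are equivalent, so there are two cases in all, exchanged by $\beta\mapsto1-\beta$. In the case of zero residue $d\varphi$ has no poles.

\subsection{The map $x$ and its symmetries}

Let $V_0=\{T_0\ne0\}\subset V$, $\Gamma=\Lambda^{n+1}\cap V$ and $G=S_{n+1}\ltimes\Gamma$, acting on $V$ by permutations and
translations.

\emph{Invariance.} The $T_a$ are symmetric in $q$. For $\mu\in\Gamma$, \eqref{eq:quasi} shows that
$\Phi(z;q+\mu)/\Phi(z;q)$ depends on $z$ only through $e^{-z\sum\eta(\mu_k)}=1$. So $T_a(q+\mu)=\chi_\mu(q)T_a(q)$ with a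
common nowhere vanishing factor. Hence $V_0$ and the map $x:V_0\to\mathbb C^n$ are $G$-invariant.

\emph{Surjectivity.} Given $x\in\mathbb C^n$, let $m$ be the pole order at $0$ of $F=\sum x_je_j-1\not\equiv0$. Then $F$ has $m$
zeros mod $\Lambda$, and adding the point $0$ with multiplicity $n+1-m$ we obtain $n+1$ points, whose sum is in
$\Lambda$ by Abel's theorem. Choose representatives $q_k$ with $\sum q_k=0$. Then $F$ and $\Phi(\cdot\,;q)$ have the
same divisor, so $F=c\,\Phi(\cdot\,;q)$ with $c\neq0$. Comparing coefficients, $-1=cT_0(q)$ and $x_j=cT_j(q)$. So $q\in V_0$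
and $x(q)=x$.

\emph{Mirrors.} The reflection in the mirror $q_k-q_l=\lambda$ replaces $(q_k,q_l)$ by $(q_l+\lambda,q_k-\lambda)$. It
lies in $G$ and changes the sign of $s=q_k-q_l-\lambda$. All mirrors are $G$-equivalent: permutations move the pair
$(k,l)$, and translation by $\mu\in\Gamma$ adds $\mu_k-\mu_l$ to $\lambda$. Here $n\ge2$ is needed. With a third
coordinate available to keep $\sum\mu_i=0$, the difference $\mu_k-\mu_l$ is an arbitrary element of $\Lambda$, while for $n=1$ it
lies in $2\Lambda$. Since $\Phi(z;0)=1$, we have $0\in V_0$, so mirrors through $0$ meet $V_0$, and hence all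
mirrors do. Mirrors of the same pair $\{k,l\}$ are parallel. For $n\ge2$ the linear forms $q_k-q_l$ of different pairs
are not proportional on $V$. So different mirrors are disjoint or meet in
codimension $2$. The family of mirrors is locally finite. Therefore, within each mirror, the points of $V_0$ lying on no other mirror form the
complement of a proper closed analytic subset of an affine space. This set is connected.

\subsection{The form $\omega$ and its residues}

In a gauge $h$ the first-order coefficients of $-h^{-1}\mathcal H_nh$ are $\nabla^2x_j+2\langle\nabla\log h,\nabla x_j\rangle$.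
Comparing the gauges $\tilde h$ and $J^\beta$, we see that on $\Omega$ the functions
\[
r^j=2\langle\nabla\varphi,\nabla x_j\rangle=2\sum_ig^{ij}\partial_i\varphi
\]
are polynomials in $x$. The determinant
$\det(g^{ij})=J^2\det\bigl(\delta_{ij}-\frac1{n+1}\bigr)=\frac{J^2}{n+1}$ is a nonzero polynomial in $x$. So
\[
\omega=\tfrac12\sum_{i,j}(g^{-1})_{ij}\,r^j\,dx_i
\]
is a rational $1$-form on $\mathbb C^n$, and $x^*\omega=d\varphi$ on $\Omega$. Since $x$ is a local biholomorphism on
$\Omega$, the form $\omega$ is closed on the open set $x(\Omega)$, hence closed. Its pullback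
$x^*\omega=\sum\xi_k\,dy_k$ is a closed $G$-invariant
meromorphic form on $V_0$. The relation $r=2\,(\partial x/\partial y)\bigl(\delta_{kl}-\frac1{n+1}\bigr)\xi$ holds on $\Omega$, hence on
$V_0$, and Cramer's rule shows that the functions $J\xi_k$ are
holomorphic on $V_0$.

Let $o\in V_0$ lie on exactly one mirror, and let $s=q_k-q_l-\lambda$ be its equation. As coordinates on $V$ take
$s$ and $y'=(q_m)_{m\ne k,l}$; here $q_k+q_l$ is determined by $\sum q_i=0$. By \eqref{eq:J}, $J$ has a simple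
zero along $s=0$ near $o$, so $x^*\omega=\alpha/s$ with $\alpha$ holomorphic. Closedness gives $ds\wedge\alpha=s\,d\alpha$. Hence
the $dy'$-components of $\alpha$ are divisible by $s$, and $\alpha=\rho\,ds+s\gamma$ with $\gamma$ holomorphic and
$\rho=\rho(y')$. Closedness of $x^*\omega=\rho\,ds/s+\gamma$ reads $d\rho\wedge ds=-s\,d\gamma$. The coefficients of the left side do not
depend on $s$ and vanish at $s=0$, so $\rho$ is constant near $o$ and $\gamma$ is closed.

The form $\theta=\beta\,d\log J+x^*\omega$ is meromorphic on $V_0$ and equals $d\log\tilde h$ on $\Omega$. The zero-order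
coefficient of $-\tilde h^{-1}\mathcal H_n\tilde h$ is
\[
\nabla^2\log\tilde h+\langle\nabla\log\tilde h,\nabla\log\tilde h\rangle-\beta(\beta-1)\mathcal P .
\]
Expressed through $\theta$, it is meromorphic on $V_0$. On $\Omega$ it equals a polynomial in $x$, hence it does so on all of
$V_0$, because $V_0$ minus the mirrors is connected. So it is holomorphic at $o$. Near $o$ we have
$\theta=(\beta+\rho)\,ds/s+{}$holomorphic, $\langle\nabla s,\nabla s\rangle=2$ and $\mathcal P=2s^{-2}+{}$holomorphic. The coefficient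
of $s^{-2}$ is therefore
\[
-2(\beta+\rho)+2(\beta+\rho)^2-2\beta(\beta-1)=0 ,
\]
so $\beta+\rho\in\{\beta,1-\beta\}$, that is, $\rho\in\{0,1-2\beta\}$. Since $\rho$ is locally constant, the connectedness
above shows that it is the same at all
such points of one mirror. By $G$-invariance of $x^*\omega$ and equivalence of the mirrors it is the same for all
mirrors. If $\rho=1-2\beta$, replace $\beta$ by $1-\beta$. This leaves $\mathcal H_n$ unchanged, and writing
$\tilde h=J^{1-\beta}e^{\varphi_1}$ with $d\varphi_1=d\varphi+(2\beta-1)\,d\log J$ we have residue $0$. So assume $\rho=0$.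

\subsection{The form $\omega$ is polynomial}

Now $x^*\omega$ is holomorphic at every $o\in V_0$ lying on at most one mirror. We claim that \emph{$\omega$ is then holomorphic
at $x(o)$}. If $o$ lies on no mirror, $x$ is a local biholomorphism at $o$ and the claim is clear. Let $o$ lie on
exactly one mirror, with coordinates $s,y'$ as above. Near $o$ we have $x^*\omega=d\varphi_o$ with $\varphi_o$ holomorphic. The
form $x^*\omega$ is invariant under the reflection $(s,y')\mapsto(-s,y')$, so $\varphi_o(-s,y')-\varphi_o(s,y')$ is constant. It is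
zero on the mirror, so $\varphi_o$ is even in $s$ and is a holomorphic function of $(s^2,y')$. The same is true of $x$. The
Jacobian of the map $(s^2,y')\mapsto x$ is a constant times $J/s$, which does not vanish at $o$. So this map is a local biholomorphism, and
$\varphi_o=\hat\varphi(x)$ with $\hat\varphi$ holomorphic near $x(o)$. At points near $o$ off the mirror $x$ is a local
biholomorphism, so $x^*\omega=x^*d\hat\varphi$ gives $\omega=d\hat\varphi$ near $x(o)$. This proves the claim.

The polar set of the rational form $\omega$ is empty or a hypersurface in $\mathbb C^n$. The points of $V_0$ on at least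
two mirrors lie in countably many affine subspaces of complex dimension at most $n-2$. Their image under the holomorphic map
$x$ has zero $(2n-2)$-dimensional Hausdorff measure, so it cannot contain a hypersurface. If there were a polar
hypersurface, then by surjectivity of $x$ it would contain a point $x(o)$ with
$o$ on at most one mirror, contrary to the claim. Hence $\omega$ is a closed form with
polynomial coefficients, $\omega=dp$ with $p$ a polynomial, and $\tilde h=c\,J^\beta e^{p(x)}$ (with $1-\beta$ in place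
of $\beta$ if $\beta$ was replaced). \hfill$\square$

\begin{remark}
The hypothesis $n\ge2$ was used for the equivalence of the mirrors. For $n=1$ they fall into several
classes, and gauge factors with different exponents on different classes exist whenever $\beta\ne\frac12$. An example is
$\tilde h=J^\beta x^\rho$ with
$\rho=\frac12-\beta$. Write $R=xR_1$ in \eqref{eq:one-op}. Conjugation by $x^\rho$ adds to \eqref{eq:one-op} the first-order
term $2\rho R_1\partial_x$ and the zero-order term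
\[
\rho(\rho-1)\frac{R_1}x+(\beta+\tfrac12)\rho\Bigl(\frac{R_1}x+R_1'\Bigr)=\rho\bigl(\rho+\beta-\tfrac12\bigr)\frac{R_1}x+(\beta+\tfrac12)\rho R_1'
=(\beta+\tfrac12)\rho R_1',
\]
so all coefficients are polynomials. But $\tilde h$ is of neither form in Theorem~\ref{thm:gauge}. The form $J^\beta e^p$ would
require $\rho/x=p'$. The form $J^{1-\beta}e^p$ would, because $J^2=2xR_1$, require $\rho R_1'/R_1=-p'$, which is impossible for the
nonconstant polynomial $R_1=2-\frac{g_2}2x^2-\frac{g_3}2x^3$.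
\end{remark}

\begin{thebibliography}{9}
\bibitem{S} ``Polynomial Forms For Quantum'', \texttt{http://kezenoi-am-2016.chesu.xyz/Talks/Sokolov.pdf}.
\bibitem{WW} Whittaker--Watson, \emph{Modern Analysis}.
\end{thebibliography}

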